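# Smith entries and rank growth in differential posets: three counterexamples

## 1. Posets with $DU-UD=rI$

Throughout, $\mathbf P$ is a locally finite graded poset with a minimum element $\hat 0$ and only finitely many elements of each rank. We write $P_n$ for the set of elements of rank $n$, $p_n=|P_n|$ with $p_k=0$ for $k<0$, and $\Delta p_n=p_n-p_{n-1}$. So $p_0=1$ and $\Delta p_0=1$. The notation $x\prec y$ means that $y$ covers $x$. For an element $x$ we let $C_x$ be the set of elements that cover $x$, and $d(x)$ the number of elements that $x$ covers.

**Definition (up and down maps).** On $\mathbb Z\mathbf P$ put $Ux=\sum_{y\succ x}y$ and $Dy=\sum_{x\prec y}x$, extended linearly. The poset is **$r$-differential**, for a positive integer $r$, if $DU-UD=rI$.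

Read this relation on an element $x$ of rank $n$. The coefficient of $x$ in $DUx$ is $|C_x|$, and in $UDx$ it is $d(x)$. For $y\ne x$ of rank $n$, the coefficient of $y$ in $DUx$ is the number of common upper covers of $x,y$, and in $UDx$ it is the number of common lower covers. So the relation on rank $n$ says exactly:

* **(R1)** each $x\in P_n$ satisfies $|C_x|=d(x)+r$;
* **(R2)** distinct $x,y\in P_n$ have as many common upper covers as common lower covers.

**Example (Young's lattice).** Its elements are integer partitions, ordered by inclusion of Young diagrams. It is $1$-differential (Stanley, *Differential posets*, 1988). Indeed, a partition $\lambda$ covers as many partitions as it has distinct part sizes, and there is one more place to add a box than to remove one; this is (R1). If $\lambda\neq\mu$ have the same size $n$, the only possible common upper cover is $\lambda\cup\mu$, which works iff $|\lambda\cup\mu|=n+1$; the only possible common lower cover is $\lambda\cap\mu$, which works iff $|\lambda\cap\mu|=n-1$. Since $|\lambda\cup\mu|+|\lambda\cap\mu|=2n$, these conditions agree; this is (R2). The rank sizes begin $1,1,2,3,5,7,11,15$.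

**Definition (finite version).** A finite graded poset with ranks $0,\dots,N$ and minimum $\hat 0$ is **$r$-differential up to rank $N$** if (R1) and (R2) hold on ranks $0,\dots,N-1$.

**Example.** The poset made of $\hat 0$ and $r$ points above it is $r$-differential up to rank $1$: on rank $0$ we need $|C_{\hat0}|=0+r$, and (R2) is empty. For rank $2$ there are choices. On rank $1$ we need each point to have $r+1$ upper covers and each two points to have exactly one common upper cover. One solution: one element covering all $r$ points, and $r$ elements over each point covering only it, so $p_2=r^2+1$. Another: one element $e_{ab}$ covering exactly $a,b$ for each pair of points, and two elements over each point covering only it, since $(r-1)+2=r+1$; then $p_2=\binom r2+2r$.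

**Matrices.** Let $U_n$ be the $p_{n+1}\times p_n$ matrix of $U$ from rank $n$ to rank $n+1$, and $D_{n+1}=U_n^T$ the matrix of $D$ from rank $n+1$ to rank $n$. Write $DU_n=D_{n+1}U_n$ and $UD_n=U_{n-1}D_n$. These are $p_n\times p_n$, and $DU_n=UD_n+rI$. (For $n=0$, $UD_0=[0]$ and $DU_0=[r]$.)

**Example.** Let $r=1$. Ranks $0,1$ have one element each. The point has $1+1=2$ upper covers, so $p_2=2$ and $U_1=\binom11$. Each element of $P_2$ has $2$ upper covers, and the two share one lower cover, so they share one upper cover and each has one more of its own. So $p_3=3$ and, in every $1$-differential poset,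
$$U_2=\begin{pmatrix}1&0\\1&1\\0&1\end{pmatrix},\qquad DU_2=U_2^TU_2=\begin{pmatrix}2&1\\1&2\end{pmatrix}=U_1U_1^T+I .$$

## 2. Smith entries and the Smith-eigenvalue relation

**Definition (Smith entries).** The Smith entries of an integer matrix $M$ are its invariant factors over $\mathbb Z$: the diagonal entries $s_1\mid s_2\mid\cdots$ of $PMQ$, with $P,Q$ invertible over $\mathbb Z$.

Since $P,Q$ remain invertible modulo a prime $\ell$, the rank of $M$ over $\mathbb F_\ell$ is the number of Smith entries not divisible by $\ell$. Example: $\begin{pmatrix}1&1\\1&-1\end{pmatrix}$ has Smith entries $1,2$, and modulo $2$ it kills $(1,1)^T$.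

**Definition (Smith-eigenvalue relation).** Let $R$ be a commutative ring and let $\varphi\in R^{m\times m}$ have all its eigenvalues, counted with multiplicity, in $R$. For $i\ge1$ let $E_i$ be the set of distinct eigenvalues of $\varphi$ of multiplicity at least $i$. Then $\varphi$ has the **Smith-eigenvalue relation over $R$** if there are $P,Q$ invertible over $R$ with $P\varphi Q=\operatorname{diag}(s_1,\dots,s_m)$, $s_1\mid s_2\mid\cdots\mid s_m$, and
$$s_{m+1-i}=\prod_{\lambda\in E_i}\lambda\qquad(1\le i\le m)$$
up to units, where an empty product is $1$.

So the last Smith entry is the product of all distinct eigenvalues, the one before it is the product of those of multiplicity at least $2$, and so on. Over a ring such as $\mathbb Z[t]$, which is not a principal ideal domain, the existence of a Smith form is part of the requirement.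

**Examples.** Over $\mathbb Z$, $\operatorname{diag}(2,4)$ does not have the relation: $E_1=\{2,4\}$ and $E_2=\emptyset$ predict $s_2=8$, $s_1=1$, while the Smith entries are $2,4$. The matrix $\operatorname{diag}(2,2)$ has it: $E_1=E_2=\{2\}$. Over $\mathbb Z[t]$, take $DU_2+tI=\begin{pmatrix}t+2&1\\1&t+2\end{pmatrix}$ from the example above. Its eigenvalues are $t+1,t+3$, so the prediction is $s_2=(t+1)(t+3)$, $s_1=1$. The off-diagonal $1$ lets us clear its row and column, and the determinant is $(t+2)^2-1=(t+1)(t+3)$; the relation holds.

## 3. Three statements about $U_n$, $DU_n$ and the rank sizes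

The following conjecture is taken from "Smith Invariants And Dual Graded Graphs" (https://www-users.math.umn.edu/~reiner/REU/Miller_thesis.pdf).

**Conjecture 2.6.** Let $\mathbf P$ be an $r$-differential poset, and set $n\ge0$. Then

(i) $U_n$ has all Smith entries equal to $1$;

(ii) $\Delta p_{n+1}\ge\Delta p_n$ (excluding $r=1$, $n=0$; that is, for $r=1$ require $n\ge1$);

(iii) $DU_n+tI$ has the Smith-eigenvalue relation over $\mathbb Z[t]$.

The exclusion in (ii) is needed: for $r=1$ we have $\Delta p_1=0<1=\Delta p_0$. The question is whether each part holds for every $r$-differential poset and every admissible $n$. All three parts are false.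

**Theorem 1.** Let $r=4k$, $k\ge2$. There is an $r$-differential poset for which $U_2$ has an even Smith entry. So (i) fails at $n=2$.

**Theorem 2.** For the posets of Theorem 1, $DU_3+tI$ does not have the Smith-eigenvalue relation over $\mathbb Z[t]$. So (iii) fails at $n=3$.

**Theorem 3.** There is a $1$-differential poset with $\Delta p_{n+1}=\Delta p_n-1$ for every even $n\ge8$. So (ii) fails.

**Theorem 4.** Let $\mathbf P$ be any $r$-differential poset.

1. $U_0$ and $U_1$ have all Smith entries $1$.
2. Any prime $\ell$ dividing a Smith entry of $U_2$ divides $r$. (So for $r=1$, (i) holds for $n\le2$.)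
3. $DU_n+tI$ has the Smith-eigenvalue relation over $\mathbb Z[t]$ for $n\le2$.
4. Let $\ell$ be a prime dividing $r$, and $\kappa_j=\dim\ker(U_j\bmod \ell)$, with $\kappa_{-1}=0$. Then $\Delta p_{n+1}\ge\Delta p_n+\kappa_{n-1}-2\kappa_n$. In particular, if $r\ge2$ and (i) holds at $n$, then (ii) holds at $n$.
5. If (iii) holds at $n\ge1$ and $\Delta p_n\ge\Delta p_j$ for all $j<n$, then (i) holds at $n-1$.

By parts 1 and 3, the ranks $n=2$ in Theorem 1 and $n=3$ in Theorem 2 are the smallest possible. These notes do not decide whether (ii) can fail for some $r\ge2$, or whether (i) and (iii) can fail for $r=1$.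

## 4. Common covers, the Wagner extension, and the spectrum of $DU_n$

**Fact 1.** Distinct elements of the same rank have at most one common lower cover, hence (where (R2) holds) at most one common upper cover.

*Proof.* Suppose $x\ne y$ of rank $j$ have two common lower covers $a\ne b$. Then $a,b$ have at least two common upper covers, namely $x$ and $y$, hence by (R2) on rank $j-1$ at least two common lower covers. Repeat with these. Descending, we reach two distinct elements of rank $0$, but $\hat0$ is the only one. The argument uses (R2) only on ranks below $j$, so it also works in a poset that is $r$-differential up to rank $N$, for every $j\le N$. $\square$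

**Fact 2 (Wagner extension).** Let $\mathbf P$ be $r$-differential up to rank $n\ge1$. Add rank $n+1$: for each $z\in P_{n-1}$ an element $z'$ covering exactly $C_z$, and for each $x\in P_n$, $r$ elements covering only $x$. The result is $r$-differential up to rank $n+1$, and $p_{n+1}=rp_n+p_{n-1}$.

*Proof.* The sets $C_z$ are nonempty since $|C_z|=d(z)+r$. Only (R1), (R2) on rank $n$ need checking. An element $x\in P_n$ is covered by $z'$ exactly when $z\prec x$, which gives $d(x)$ upper covers, and by its own $r$ elements: (R1). For $x\ne y$ in $P_n$ the common upper covers are the $z'$ with $z\prec x$ and $z\prec y$, one for each common lower cover: (R2). $\square$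

Iterating forever, every finite poset that is $r$-differential up to some rank $N\ge1$ extends to an $r$-differential poset. A counterexample is therefore a finite object.

**Fact 3 (Stanley).** $p_{n+1}\ge p_n$, and $DU_n$ has eigenvalues $r(i+1)$ with multiplicity $\Delta p_{n-i}$, $0\le i\le n$.

*Proof.* $DU_n=U_{n-1}U_{n-1}^T+rI$ is positive semidefinite plus $rI$, hence positive definite. Since $DU_n=U_n^TU_n$, $U_nv=0$ forces $v=0$ over $\mathbb Q$. So $U_n$ is injective over $\mathbb Q$ and $p_{n+1}\ge p_n$. For the spectrum, start with $DU_0=[r]$ and $\Delta p_0=1$. For $n\ge1$,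
$$\det(xI-U_{n-1}U_{n-1}^T)=x^{\Delta p_n}\det(xI-U_{n-1}^TU_{n-1}),$$
so the spectrum of $UD_n$ is that of $DU_{n-1}$, which by induction is $r(i+1)$ with multiplicity $\Delta p_{n-1-i}$ for $0\le i\le n-1$, together with $\Delta p_n$ zeros. Adding $r$ gives the eigenvalue $r$ with multiplicity $\Delta p_n$, and $r(i+2)$ with multiplicity $\Delta p_{n-(i+1)}$. $\square$

So $U_n$ has $p_n$ nonzero Smith entries, and
$$\text{all Smith entries of } U_n \text{ are } 1 \iff U_n \text{ is injective modulo every prime.}\tag{1}$$

## 5. Injectivity in ranks $0,1,2$, and where the commutation relation gives out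

The quickest way to prove injectivity modulo every prime is to find an identity submatrix in $U_n$: this happens as soon as every $x\in P_n$ has a *private* upper cover, one that covers only $x$.

**Proof of Theorem 4, part 1.** $U_0$ is a column of $r\ge1$ ones, so its Smith entry is $1$. For $U_1$ we count private upper covers of a point $z\in P_1$. It has $r+1$ upper covers. Any two points have exactly one common lower cover, $\hat0$, hence exactly one common upper cover. So the upper covers of $z$ that cover further points contain pairwise disjoint nonempty sets of the remaining $r-1$ points, and there are at most $r-1$ of them. Hence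
$$\text{each } z\in P_1\text{ has at least two upper covers covering only } z,\tag{2}$$
and $U_1$ contains an identity submatrix. By (1), all its Smith entries are $1$. $\square$

In rank $2$, the same count works for part of $P_2$, and the commutation relation does the rest, except at certain primes.

**Proof of Theorem 4, part 2.** Let a prime $\ell$ divide a Smith entry of $U_2$. Then there is $0\ne v\in\mathbb F_\ell^{P_2}$ with $U_2v=0$. Put $w=D_2v$. Then
$$0=DUv=UDv+rv=U_1w+rv.\tag{3}$$
We show $w=0$. Let $z\in P_1$ and choose, by (2), $x\in P_2$ covering only $z$. It has $r+1$ upper covers. If one of them covers a further element $y$, then $x,y$ have a common upper cover, hence a common lower cover, which must be $z$; so $y\in C_z\setminus\{x\}$, a set of size $r$. By Fact 1 different upper covers of $x$ contain disjoint sets of such $y$. So at most $r$ of the $r+1$ upper covers of $x$ cover a further element, and some upper cover of $x$ covers only $x$. The corresponding coordinate of $U_2v=0$ reads $v(x)=0$. Since $x$ covers only $z$, $(U_1w)(x)=w(z)$, and (3) gives $w(z)=-rv(x)=0$. So $w=0$, then $rv=0$ by (3), and since $v\ne0$,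 $\ell\mid r$. $\square$

For $r=1$ no prime divides $r$, so (i) holds for $n\le2$.

**Where this stops.** Suppose $\ell\mid r$. The argument has shown $v(x)=0$ on all $x\in P_2$ that cover only one point, and $D_2v=0$. Now (3) reads $0=0$. More generally, modulo such a prime $D$ and $U$ commute, and the relation $DU=UD$ applied to a vector with $Uv=0$ and $Dv=0$ says nothing. So to decide (i) at $n=2$ we must look for a vector $v$ killed by both maps modulo a prime dividing $r$.

**What such a vector must look like.** Take $\ell=2$, $r$ even, and rank $2$ of the second kind in Section 1: elements $e_{ab}$ for all pairs of points, and two elements $s_a,s_a'$ covering only $a$. Since $v$ vanishes on the $s_a,s'_a$, it is the indicator of $S=\{e_{ab}:ab\in H\}$ for a graph $H$ on the points, and $D_2v=0$ says that all degrees of $H$ are even. Suppose $H$ is regular of even degree $h>0$. The condition $U_2v=0$ says that every element of $P_3$ covers an even number of elements of $S$. Fix $e=e_{ab}\in S$. It has $r+2$ upper covers, and each must cover some other $f\in S$. Such $f$ shares an upper cover with $e$, hence shares $a$ or $b$ with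 it, and there are $2(h-1)$ such $f$, each in exactly one common upper cover with $e$. Therefore $r+2\le 2(h-1)$, that is, $h\ge\frac r2+2$.

Take equality, $h=\frac r2+2$. Then every upper cover of $e$ covers exactly one other element of $S$. Evenness of $h$ asks for $4\mid r$, and $h\le r-1$ (the graph is simple) asks for $r\ge6$. So $r=4k$ with $k\ge2$ and $h=2k+2$. It remains to build $P_3$.

## 6. A vector killed by $U_2$ modulo $2$

We prove Theorem 1. Let $r=4k$, $k\ge2$, $h=2k+2$.

**Step 1 (ranks $0$ to $2$).** The purpose is to fix the graph and the lower part of the poset. Let $H$ be the circulant graph on $\mathbb Z/4k$ with $a\sim a\pm1,\dots,a\pm(k+1)$. Since $k+1<2k$, these $2k+2$ neighbors are distinct, so $H$ is $h$-regular, with $h$ even. Put $P_0=\{\hat0\}$, $P_1=\mathbb Z/4k$ (that is, $r$ points), and let $P_2$ consist of an element $e_{ab}$ covering exactly $a,b$ for each pair $\{a,b\}$ of points, and two elements $s_a,s_a'$ covering only $a$ for each point $a$.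

(R1) and (R2) hold on ranks $0$ and $1$: $|C_{\hat 0}|=r$; $|C_a|=(r-1)+2=r+1$; distinct points have one common upper cover ($e_{ab}$) and one common lower cover ($\hat0$). By Fact 1, distinct elements of $P_2$ share at most one lower cover.

For $r=8$, $H$ is the complete graph on $\mathbb Z/8$ with the four antipodal edges $\{a,a+4\}$ removed, and $h=6$.

**Step 2 (what rank $3$ must do).** The purpose is to turn (R2) on rank $2$ into a block design on each $C_a$. For $x\ne y$ in $P_2$ we need exactly one common upper cover if they share a lower cover $a$, and none otherwise. So it suffices to choose, for each $a$, a family $\mathcal B_a$ of subsets (blocks) of $C_a$ such that any two elements of $C_a$ lie in exactly one block, to add one rank-$3$ element over each block, and to correct (R1) by private upper covers. Put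
$$S_a=\{e_{ab}:ab\in H\},\quad |S_a|=h,\qquad W_a=C_a\setminus S_a,\quad |W_a|=r+1-h=2k-1\ge3 .$$
From Section 5 we want each block to meet $S_a$ in $0$ or $2$ elements. So the pairs of $S_a$ must lie in different blocks, and an element $w\in W_a$ can be joined to all elements of $S_a$ only by adding it to blocks $\{e,f\}$ whose pairs form a perfect matching of $S_a$. Different $w$ need disjoint matchings.

**Step 3 (the blocks).** The purpose is to supply these matchings. Since $h$ is even, the complete graph on $h$ vertices has a $1$-factorization: its edges split into $h-1$ perfect matchings. (Take the vertices to be $\infty$ and $\mathbb Z/(h-1)$, and let the $i$-th matching be $\{\infty,i\}$ together with $\{i+j,i-j\}$ for $1\le j\le\frac{h-2}2$. As $h-1$ is odd, each pair $x\neq y$ in $\mathbb Z/(h-1)$ has a unique $i$ with $2i=x+y$, so it lies in exactly one matching.) Apply this to $S_a$. There are $h-1=2k+1$ factors and $|W_a|=2k-1$, so we can choose distinct factors $F_{a,w}$, $w\in W_a$. Let $\mathcal B_a$ consist of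

* for each pair $\{e,f\}\subset S_a$: the block $\{e,f,w\}$ if $\{e,f\}\in F_{a,w}$ for some (necessarily unique) $w$, and the block $\{e,f\}$ otherwise;
* the block $W_a$.

Any two elements of $C_a$ lie in exactly one block: $e,f\in S_a$ lie only in the block of that pair; $e\in S_a$ and $w\in W_a$ lie only in $\{e,f,w\}$, with $f$ the partner of $e$ in $F_{a,w}$; $w\ne w'$ in $W_a$ lie only in $W_a$, as every other block has at most one element of $W_a$.

**Step 4 (upper degrees).** The purpose is to check that the blocks do not give any element too many upper covers. An element of $S_a$ is in $h-1=2k+1$ blocks of $\mathcal B_a$, one for each other element of $S_a$. An element of $W_a$ is in $\frac h2+1=k+2$ blocks. For $x\in P_2$ let $N(x)$ be the number of pairs $(a,B)$ with $a\prec x$, $B\in\mathcal B_a$, $x\in B$. Adding over the lower covers of $x$: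

* if $ab\in H$: $N(e_{ab})=2(2k+1)=4k+2=d(e_{ab})+r$;
* if $ab\notin H$: $N(e_{ab})=2(k+2)=2k+4\le4k+2=d(e_{ab})+r$;
* $N(s_a)=N(s'_a)=k+2\le4k+1=d(s_a)+r$.

**Step 5 (rank $3$).** The purpose is to complete the poset. Let $P_3$ consist of one element for each $(a,B)$ with $B\in\mathcal B_a$, covering exactly $B$, and, for each $x\in P_2$, $d(x)+r-N(x)\ge 0$ elements covering only $x$. Then (R1) holds on rank $2$. For (R2), let $x\ne y$ in $P_2$. A block of $\mathcal B_a$ containing both lies in $C_a$, so $a$ is a common lower cover. If $x,y$ have a common lower cover $a$, it is unique, and exactly one block of $\mathcal B_a$ contains both; if they have none, no block does. Elements covering a single $x$ do not matter here. So the poset is $r$-differential up to rank $3$; extend it by Fact 2.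

**Step 6 (the kernel vector).** The purpose is to exhibit the even Smith entry. Let $S=\{e_{ab}:ab\in H\}$ and $v=\sum_{x\in S}x$. The coordinate of $U_2v$ at $y\in P_3$ is the number of elements of $S$ covered by $y$. Note that $W_a\cap S=\emptyset$, since the elements of $W_a$ are $s_a$, $s_a'$ and the $e_{ab}$ with $ab\notin H$. So a block arising from a pair $\{e,f\}\subset S_a$ meets $S$ in exactly $\{e,f\}$; the block $W_a$ misses $S$; and elements covering a single $x$ exist only for $x\notin S$, because $N(x)=d(x)+r$ on $S$. Every coordinate of $U_2v$ is $0$ or $2$. Hence $U_2v\equiv0\pmod2$ while $v\not\equiv0\pmod2$, so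
$$\operatorname{rank}_{\mathbb F_2}U_2<p_2,\tag{4}$$
and some Smith entry of $U_2$ is even. $\square$

For $r=8$: $p_2=28+16=44$. Each of the $8$ families $\mathcal B_a$ has $\binom62+1=16$ blocks. The $4$ non-edges of $H$ get $10-8=2$ private covers each, and the $16$ elements $s_a,s_a'$ get $9-4=5$ each. So $p_3=128+8+80=216$, and $p_0,\dots,p_3=1,8,44,216$.

## 7. From $U_2$ to the Smith form of $DU_3+tI$

The Smith-eigenvalue relation for $DU_n+tI$ predicts how many Smith entries are units. Specializing $t=-r$ turns $DU_n+tI$ into $UD_n=U_{n-1}U_{n-1}^T$, so the prediction becomes a statement about the rank of $U_{n-1}$ modulo primes.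

**Proof of Theorem 2.**

**Step 1 (the multiplicities).** The purpose is to find the largest multiplicity. Here $p_1=r$ and $p_2=\binom r2+2r=\frac{r(r+3)}2$. Counting blocks only, and using $\binom{2k+2}2=2k^2+3k+1$,
$$p_3\ge r\left(\tbinom h2+1\right)=r(2k^2+3k+2)\ge r(4k+2)=r(r+2)=2p_2-p_1 .$$
So $\Delta p_3\ge\Delta p_2=\frac{r(r+1)}2\ge\Delta p_1=r-1\ge\Delta p_0=1$.

**Step 2 (the number of unit entries).** By Fact 3, the eigenvalues $t+r,t+2r,t+3r,t+4r$ of $\varphi=DU_3+tI$ have multiplicities $\Delta p_3,\Delta p_2,\Delta p_1,\Delta p_0$. By Step 1, $E_i=\emptyset$ iff $i>\Delta p_3$. Suppose the relation held, $P\varphi Q=\operatorname{diag}(s_j)$. Then for each of the $p_3-\Delta p_3=p_2$ indices $i$ with $\Delta p_3<i\le p_3$, the entry $s_{p_3+1-i}$ is a unit of $\mathbb Z[t]$, that is, $\pm1$.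

**Step 3 (specialization).** The purpose is to contradict (4). Apply the ring homomorphism $\mathbb Z[t]\to\mathbb F_2$ with $t\mapsto -r$. The matrices $P,Q$ remain invertible, and at least $p_2$ diagonal entries remain $1$. So the image of $\varphi$, which is $DU_3-rI=UD_3=U_2U_2^T$ modulo $2$, has $\mathbb F_2$-rank at least $p_2$. But its rank is at most $\operatorname{rank}_{\mathbb F_2}U_2<p_2$. This is a contradiction. $\square$

**Proof of Theorem 4, part 5.** Let (iii) hold at $n\ge1$ and $\Delta p_n\ge\Delta p_j$ for $j<n$. By Fact 3 the largest multiplicity of an eigenvalue of $DU_n+tI$ is $\Delta p_n$, attained by $t+r$. So $E_i=\emptyset$ iff $i>\Delta p_n$, and exactly $p_n-\Delta p_n=p_{n-1}$ of the $s_j$ are units $\pm1$. Put $t=-r$ and reduce modulo any prime $\ell$: $\operatorname{rank}_{\mathbb F_\ell}(U_{n-1}U_{n-1}^T)\ge p_{n-1}$. So $U_{n-1}$ has rank $p_{n-1}$ over $\mathbb F_\ell$, that is, it is injective modulo every $\ell$, and (i) holds at $n-1$ by (1). $\square$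

## 8. The Smith form of $DU_n+tI$ for $n\le2$

Here we prove part 3 of Theorem 4, so that $n=3$ in Theorem 2 is the first possible failure. Put $s=t+r$, so $DU_n+tI=UD_n+sI$. "Equivalent" means: equal up to multiplication on both sides by invertible matrices over $\mathbb Z[t]$. $J_r$ is the $r\times r$ all-ones matrix.

**Case $n=0$.** The matrix is $[t+r]$, whose eigenvalue is its entry.

**Step 1 (a claim on $J_r+qI_r$).** This one computation serves both remaining cases. *For $q\in\mathbb Z[t]$ and $r\ge2$, $J_r+qI_r$ is equivalent to $\operatorname{diag}(1,q,\dots,q,q(q+r))$ with $r-2$ entries $q$.*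

Subtract the last row from the others: row $i<r$ becomes $qe_i-qe_r$, where $e_i$ is the $i$-th unit row vector, and the last row is still $(1,\dots,1,1+q)$. Add columns $1,\dots,r-1$ to column $r$: row $i<r$ becomes $qe_i$, and the last row becomes $(1,\dots,1,q+r)$. Subtract column $1$ from columns $2,\dots,r-1$: the last row becomes $(1,0,\dots,0,q+r)$, the first becomes $(q,-q,\dots,-q,0)$, and rows $2,\dots,r-1$ do not change. Add rows $2,\dots,r-1$ to row $1$: it becomes $(q,0,\dots,0)$. The result is, after reordering,
$$qI_{r-2}\oplus\begin{pmatrix}q&0\\1&q+r\end{pmatrix}.$$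
In the last block, subtract $q$ times the second row from the first, then $(q+r)$ times the first column from the second: this gives $\begin{pmatrix}0&-q(q+r)\\1&0\end{pmatrix}$, which is equivalent to $\operatorname{diag}(1,q(q+r))$.

**Case $n=1$.** $UD_1=U_0U_0^T=J_r$, so the matrix is $J_r+sI$. By Fact 3 its eigenvalues are $s$ with multiplicity $\Delta p_1=r-1$ and $s+r$ with multiplicity $1$. For $r\ge2$ the relation predicts one entry $s(s+r)$ (from $i=1$), then $r-2$ entries $s$ (from $2\le i\le r-1$), then one entry $1$ (from $i=r$). This is the claim with $q=s$. For $r=1$ the matrix is $[s+1]$, and the relation is trivial.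

**Case $n=2$, Step 2 (reduction to a block form).** The purpose is to use the private covers of (2) to split off most of the matrix. By (2), order $P_2$ so that $U_1=\begin{pmatrix}I\\B\end{pmatrix}$ with $B=\begin{pmatrix}I\\X\end{pmatrix}$, where both identity blocks are $r\times r$ and $X$ has $p_2-2r\ge0$ rows. Let
$$L=\begin{pmatrix}I&0\\-B&I\end{pmatrix},\qquad L^{-1}=\begin{pmatrix}I&0\\B&I\end{pmatrix},\qquad Y=DU_1+sI .$$
Then $LU_1=\begin{pmatrix}I\\0\end{pmatrix}$ and $U_1^TL^{-1}=\begin{pmatrix}I+B^TB&B^T\end{pmatrix}=\begin{pmatrix}DU_1&B^T\end{pmatrix}$, since $DU_1=U_1^TU_1$. Therefore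
$$L(U_1U_1^T+sI)L^{-1}=\begin{pmatrix}Y&B^T\\0&sI\end{pmatrix}=\begin{pmatrix}Y&I&X^T\\0&sI&0\\0&0&sI\end{pmatrix}.$$

**Step 3 (clearing $X$).** Subtract (column block 2)$\cdot X^T$ from column block 3; it becomes $(0,\,-sX^T,\,sI)^T$ read by blocks. Add $X^T\cdot$(row block 3) to row block 2, which clears $-sX^T$. This gives
$$\begin{pmatrix}Y&I\\0&sI\end{pmatrix}\oplus sI_{p_2-2r}.$$
In the first summand, subtract (column block 2)$\cdot Y$ from column block 1, then $s\cdot$(row block 1) from row block 2: we get $\begin{pmatrix}0&I\\-sY&0\end{pmatrix}$. So the matrix is equivalent to $I_r\oplus sY\oplus sI_{p_2-2r}$.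

**Step 4 (comparison with the prediction).** Since $DU_1=J_r+rI$, we have $Y=J_r+(s+r)I$. Let $r\ge2$. The claim with $q=s+r$ makes $sY$ equivalent to $\operatorname{diag}(s,s(s+r),\dots,s(s+r),s(s+r)(s+2r))$. So we obtain the Smith form with

* $r$ entries $1$,
* $p_2-2r+1$ entries $s$,
* $r-2$ entries $s(s+r)$,
* one entry $s(s+r)(s+2r)$.

By Fact 3 the eigenvalues $s,s+r,s+2r$ have multiplicities $p_2-r\ge r$, $r-1$, $1$. So $E_1$ contains all three; $E_i=\{s,s+r\}$ for $2\le i\le r-1$; $E_i=\{s\}$ for $r\le i\le p_2-r$, which is $p_2-2r+1$ values; $E_i=\emptyset$ for the last $r$ values. This is the form above. For $r=1$: $p_2=2$, $Y=[s+2]$, the form is $\operatorname{diag}(1,s(s+2))$, and the eigenvalues are $s,s+2$, each of multiplicity $1$ (while $s+1$ has multiplicity $\Delta p_1=0$), as predicted. $\square$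

## 9. Growth of the differences $\Delta p_n$ modulo a prime dividing $r$

Now turn to (ii). Over $\mathbb Q$, $U_n$ is injective, so $\dim\ker D_n=\Delta p_n$. A natural attempt is to inject $\ker D_n$ into $\ker D_{n+1}$ by $U$. Over $\mathbb Q$ this fails at once: for $Dv=0$ we get $DUv=rv$, which is not $0$ unless $v=0$. Modulo a prime dividing $r$ it works.

**Proof of Theorem 4, part 4.** Work over $\mathbb F_\ell$ with $\ell\mid r$. Since $D_{n+1}=U_n^T$,
$$\dim\ker D_{n+1}=p_{n+1}-\operatorname{rank}U_n=p_{n+1}-(p_n-\kappa_n)=\Delta p_{n+1}+\kappa_n,$$
and in the same way $\dim\ker D_n=\Delta p_n+\kappa_{n-1}$ (for $n=0$ both sides are $1$). If $Dv=0$ then $DUv=UDv+rv=0$. So $U_n$ maps $\ker D_n$ into $\ker D_{n+1}$, with kernel of dimension at most $\kappa_n$. Hence $\Delta p_{n+1}+\kappa_n\ge\Delta p_n+\kappa_{n-1}-\kappa_n$, which is the inequality. If $r\ge2$, choose a prime $\ell\mid r$. If (i) holds at $n$ then $\kappa_n=0$, so $\Delta p_{n+1}\ge\Delta p_n+\kappa_{n-1}\ge\Delta p_n$. $\square$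

For $r=1$ no prime divides $r$, and the argument has nothing to start from. That is where we look for a counterexample.

## 10. Replacing a triple and three singletons by three pairs

Let $r=1$. The Wagner extension gives $p_{m+2}=p_{m+1}+p_m$, so $\Delta p_{m+2}=p_m$. A second Wagner extension gives $\Delta p_{m+3}=p_{m+1}\ge p_m$, in accordance with (ii). To violate (ii) we keep the first step and make the second one smaller, by more than $p_{m+1}-p_m$ elements.

Write the first Wagner step as $P_{m+2}=\{x_z:z\in P_{m+1}\}\cup\{y':y\in P_m\}$, where $x_z$ covers only $z$ and $y'$ covers $C_y$. The second Wagner step has, over each $z\in P_{m+1}$, an element covering $C_z=\{x_z\}\cup\{y':y\prec z\}$, and one element covering each $x_z$ and each $y'$ alone. Suppose $z$ has exactly two lower covers $y,u$. Compare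
$$\{x_z,y',u'\},\ \{x_z\},\ \{y'\},\ \{u'\}\qquad\text{with}\qquad\{x_z,y'\},\ \{x_z,u'\},\ \{y',u'\}.$$
Both lists contain each of the three elements twice and each of the three pairs once. So (R1) and (R2) do not notice the exchange, and it saves one element. It uses up the singletons $\{y'\},\{u'\}$, so exchanges must be made at disjoint sets of $y$'s. The lemma allows slightly more: disjoint sets $E$ of any size.

**Lemma B.** Let $\mathbf P$ be $1$-differential up to rank $m+1$, $m\ge1$. Let $\mathcal E$ be a family of pairwise disjoint subsets $E\subseteq P_m$, $|E|\ge2$, such that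

**(K)** for all distinct $y,u\in E\in\mathcal E$ there is $z(y,u)\in P_{m+1}$ whose set of lower covers is exactly $\{y,u\}$.

(It is unique by Fact 1.) Let $Z$ be the set of all these $z(y,u)$. Let $P_{m+2}=\{x_z:z\in P_{m+1}\}\cup\{y':y\in P_m\}$ be the Wagner extension, and let $P_{m+3}$ consist of:

* (a) for $z\in P_{m+1}\setminus Z$: one element covering $\{x_z\}\cup\{y':y\prec z\}$, and one covering only $x_z$;
* (b) for $z=z(y,u)\in Z$: one element covering $\{x_z,y'\}$, and one covering $\{x_z,u'\}$;
* (c) for $E\in\mathcal E$: one element covering $\{y':y\in E\}$;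
* (d) for $y\in P_m\setminus\bigcup\mathcal E$: one element covering only $y'$.

Then the poset is $1$-differential up to rank $m+3$, and
$$p_{m+2}=p_{m+1}+p_m,\qquad p_{m+3}=p_{m+2}+p_{m+1}-M(\mathcal E),\qquad M(\mathcal E)=\sum_{E\in\mathcal E}(|E|-1).$$

**Example.** In Young's lattice take $m=2$, $\mathcal E=\{\{2,11\}\}$, with $z(2,11)=21$. Then $P_4=\{x_3,x_{21},x_{111},2',11'\}$, and the lower cover sets in $P_5$ are $\{x_3,2'\},\{x_3\},\{x_{111},11'\},\{x_{111}\}$ from (a), $\{x_{21},2'\},\{x_{21},11'\}$ from (b), $\{2',11'\}$ from (c). So $p_5=7=5+3-1$.

*Proof of Lemma B.* Fact 2 handles ranks up to $m+2$, including the first count. An element $z\in Z$ determines its pair $\{y,u\}$, which is its set of lower covers, and by disjointness also the set $E$ containing it. We check rank $m+2$.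

**Step 1 (R1).** The element $x_z$ has two upper covers, both belonging to $z$ in (a) or (b), and $d(x_z)+1=2$. Now take $y'$. An element of type (a) or (b) belonging to $z$ covers $y'$ only if $y\prec z$, and for each $z\succ y$ exactly one of the two elements belonging to $z$ covers $y'$: if $z\notin Z$ it is the first element in (a), and if $z\in Z$ then $y$ is one of its two lower covers and it is one of the elements in (b). In addition exactly one element of type (c) or (d) covers $y'$, since the sets $E$ are disjoint. The total is $|C_y|+1=d(y')+1$.

**Step 2 (R2).** We go through the kinds of pairs.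

* $x_z,x_w$ with $z\ne w$: no common lower cover, and no common upper cover, since each element of $P_{m+3}$ covers at most one element $x_z$.
* $x_z,y'$: if $y\prec z$, there is one common lower cover, $z$, and exactly one common upper cover, the element of type (a) or (b) belonging to $z$ that covers $y'$. If $y\not\prec z$, there are none of either.
* $y',u'$ with $y\ne u$: their common lower covers are the common upper covers of $y,u$, at most one by Fact 1. A common upper cover of $y',u'$ is either of type (a) for some $z\notin Z$ with $y,u\prec z$, or of type (c) for some $E$ containing both.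
  * If $y,u$ have no common upper cover, the first kind is absent, and so is the second, since $y,u\in E$ would give the common upper cover $z(y,u)$.
  * If they have the common upper cover $z\notin Z$, the first element in (a) for $z$ is a common upper cover. There is no other: $y,u\in E$ would give $z=z(y,u)\in Z$.
  * If they have the common upper cover $z\in Z$, then type (a) does not occur, because $z$ is the only common upper cover of $y,u$. The lower covers of $z$ are exactly $y,u$, so $y,u$ lie in a common $E$, unique by disjointness, and the element (c) for $E$ is the only common upper cover.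

**Step 3 (the count).** Types (a) to (d) give
$$p_{m+3}=2(p_{m+1}-|Z|)+2|Z|+|\mathcal E|+p_m-\sum_{E\in\mathcal E}|E|=2p_{m+1}+p_m-M(\mathcal E),$$
which equals $p_{m+2}+p_{m+1}-M(\mathcal E)$. $\square$

## 11. A $1$-differential poset with $\Delta p_{n+1}=\Delta p_n-1$ for every even $n\ge8$

After Lemma B, $\Delta p_{m+3}=p_{m+1}-M(\mathcal E)$ and $\Delta p_{m+2}=p_m$, so
$$\Delta p_{m+3}-\Delta p_{m+2}=\Delta p_{m+1}-M(\mathcal E).\tag{5}$$
We need $M(\mathcal E)>\Delta p_{m+1}$. If $\mathcal E$ consists of pairs, then $M(\mathcal E)=|\mathcal E|\le p_m/2$. In Young's lattice, for $m=1,\dots,5$, the bound $\lfloor p_m/2\rfloor$ is $0,1,1,2,3$, while $\Delta p_{m+1}$ is $1,1,2,2,4$: pairs cannot suffice. For $m=6$, the bound is $5$ and $\Delta p_7=15-11=4$. So we need five disjoint pairs among the $11$ partitions of $6$.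

**Proof of Theorem 3.**

**Step 1 (the start, $m=6$).** Ranks $0,\dots,7$ are those of Young's lattice, so $p_6=11$, $p_7=15$. Let $\mathcal E_6$ consist of the five pairs on the left:

| pair $E$ | $z\vdash7$ with exactly these lower covers |
|---|---|
| $\{21111,\,111111\}$ | $211111$ |
| $\{411,\,3111\}$ | $4111$ |
| $\{51,\,42\}$ | $52$ |
| $\{33,\,321\}$ | $331$ |
| $\{222,\,2211\}$ | $2221$ |

Each $z$ has two distinct part sizes, and removing a box from the last row of each size gives the two partitions on its left. The pairs are disjoint and contain all partitions of $6$ except $6$. So (K) holds and $M(\mathcal E_6)=5$. The partition $7$ covers only $6$.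

**Step 2 (what to maintain).** The purpose is a condition that lets us apply Lemma B again and again. For even $m\ge6$ we maintain ranks up to $m+1$ and a family $\mathcal E_m$ of disjoint subsets of $P_m$ satisfying (K), such that

**(I$_m$)** all members of $\mathcal E_m$ have size $2$ or $3$, and each $y\in P_m\setminus\bigcup\mathcal E_m$ has an upper cover $c_y\in P_{m+1}$ covering only $y$.

(I$_6$) holds by Step 1, with $c_y=7$ for $y=6$.

**Step 3 (the next family).** Given (I$_m$), build $P_{m+2},P_{m+3}$ by Lemma B with $\mathcal E=\mathcal E_m$. The elements of (a), (b), (c) supply many rank-$(m+3)$ elements with exactly two lower covers; we use them for (K). Define $\mathcal E_{m+2}$ on $P_{m+2}$ to consist of: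

* for $y\notin\bigcup\mathcal E_m$: the pair $\{x_{c_y},y'\}$. Here $c_y\notin Z$ since $d(c_y)=1$, and the first element of (a) for $c_y$ covers exactly this pair.
* for $E=\{y,u\}\in\mathcal E_m$, $z=z(y,u)$: the triple $\{x_z,y',u'\}$. Its three pairs are exactly the lower cover sets of the two elements of (b) for $z$ and of the element (c) for $E$.
* for $E=\{y_1,y_2,y_3\}\in\mathcal E_m$, $z_{ij}=z(y_i,y_j)$: the pairs $\{x_{z_{12}},y_1'\}$, $\{x_{z_{23}},y_2'\}$, $\{x_{z_{13}},y_3'\}$. Each is the lower cover set of an element of type (b).

**Step 4 (the condition persists).** (K) was checked item by item, and all sizes are $2$ or $3$. The members are disjoint: each $y'$ is used once; the $c_y$ are distinct, since $c_y$ covers only $y$, and they are not in $Z$; the $z(y,u)$ are distinct for different pairs, having different sets of lower covers, and each is used once. All $y'$ are covered by $\bigcup\mathcal E_{m+2}$, and so are all $x_z$ with $z\in Z$, since a pair $E$ contributes one element to $Z$, a triple contributes three, and all of them are used. So every uncovered element is an $x_z$ with $z\notin Z$, and the second element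 of (a) for $z$ covers only $x_z$. Hence (I$_{m+2}$) holds.

**Step 5 (the size of the saving).** Each member of $\mathcal E_{m+2}$ contains exactly one element $x_z$, the rest being elements $y'$. So $|E|-1$ counts the elements $y'$ in $E$. As every $y'$ lies in exactly one member,
$$M(\mathcal E_{m+2})=p_m .\tag{6}$$

**Step 6 (the defect repeats).** The union of all ranks is a $1$-differential poset. For even $m\ge6$ put $\delta_m=\Delta p_{m+3}-\Delta p_{m+2}$. By (5), $\delta_m=\Delta p_{m+1}-M(\mathcal E_m)$. First, $\delta_6=(15-11)-5=-1$. For even $m\ge8$, Lemma B applied at $m-2$ gives $\Delta p_{m+1}=p_{m-1}-M(\mathcal E_{m-2})$, and (6) gives $M(\mathcal E_m)=p_{m-2}$. Hence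
$$\delta_m=p_{m-1}-M(\mathcal E_{m-2})-p_{m-2}=\Delta p_{m-1}-M(\mathcal E_{m-2})=\delta_{m-2}.$$
So $\delta_m=-1$ for all even $m\ge6$. Put $n=m+2$: $\Delta p_{n+1}=\Delta p_n-1$ for every even $n\ge8$. $\square$

The first values can be computed by hand. From $p_6=11$, $p_7=15$ we get $p_8=26$ and $p_9=26+15-5=36$; then $M(\mathcal E_8)=p_6=11$, so $p_{10}=62$ and $p_{11}=62+36-11=87$; then $M(\mathcal E_{10})=p_8=26$, so $p_{12}=149$ and $p_{13}=149+87-26=210$. The differences $\Delta p_7,\dots,\Delta p_{13}$ are $4,11,10,26,25,62,61$. In particular $\Delta p_9=10<11=\Delta p_8$.
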